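\title{An inverse limit of free profinite groups of finite rank that is not free}

\begin{abstract}
Every free profinite group is the inverse limit of a surjective system of free profinite groups of finite rank, and Ribes and Zalesskii ask whether, conversely, every such limit is free. We show that the answer is no. There is a system indexed by the finite subsets of a set of cardinality $\aleph_1$ whose limit has countably many homomorphisms to $\mathbb Z/2$ and uncountably many to $\mathbb Z/3$, which is impossible for a free profinite group. The size $\aleph_1$ is the smallest possible, since limits of countable weight are free. For pro-$\mathcal C$ groups, where $\mathcal C$ is a variety of finite groups, all such limits are free exactly when $\mathcal C$ consists of $p$-groups for a single prime $p$.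
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, homomorphisms between profinite groups are continuous, finite groups carry the discrete topology, and ``generate'' means ``generate topologically''. A \emph{profinite space} is a compact, Hausdorff, totally disconnected space.

Let $Y$ be a profinite space. A profinite group $F$ with a continuous map $\iota\colon Y\to F$ is \emph{free profinite on $Y$} if for every profinite group $G$ and every continuous map $\varphi\colon Y\to G$ there is a unique homomorphism $\bar\varphi\colon F\to G$ with $\bar\varphi\iota=\varphi$. A profinite group is \emph{free} if it is free profinite on some profinite space, and \emph{free of finite rank} if the space can be taken finite; the latter groups are the profinite completions of abstract free groups of finite rank. There is a pointed variant: $F$ is free on the pointed space $(Y,y_0)$ if $\iota(y_0)=1$ and the universal property holds for the continuous maps $\varphi$ with $\varphi(y_0)=1$.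

A \emph{surjective inverse system} $\{F_i,\varphi_{ij},I\}$ consists of a nonempty directed poset $I$, profinite groups $F_i$ for $i\in I$, and epimorphisms $\varphi_{ij}\colon F_i\to F_j$ for $i\succeq j$, such that $\varphi_{ii}=\mathrm{id}$ and $\varphi_{jk}\varphi_{ij}=\varphi_{ik}$ whenever $i\succeq j\succeq k$.

The two notions are linked as follows. The free profinite group on $Y$ is the inverse limit of the free profinite groups on the finite quotient spaces of $Y$ (Lemma~\ref{lem:free}). This is a surjective system of free groups of finite rank, of a special kind: each transition map sends a chosen basis onto a chosen basis. Ribes and Zalesskii ask whether the special form matters.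

\begin{quote}
\textbf{Question} (\cite[Open Question 9.5.2]{RZ}). Let $\{F_i,\varphi_{ij},I\}$ be a surjective inverse system of free profinite groups of finite rank, with $I$ an arbitrary directed poset and the $\varphi_{ij}$ arbitrary epimorphisms. Must $\varprojlim_{i\in I}F_i$ be a free profinite group on some profinite space?
\end{quote}

Surjectivity is needed to make the question reasonable. The subgroups $n\widehat{\mathbb Z}\cong\widehat{\mathbb Z}$ of $\widehat{\mathbb Z}=\prod_\ell\mathbb Z_\ell$, for odd $n\ge 1$, form an inverse system of free groups of rank one under inclusion. Its limit is the intersection $\mathbb Z_2$, which is not free: it is nontrivial and has no nonzero homomorphism to $\mathbb Z/3$.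

For surjective systems the natural guess is yes. If the ranks are bounded, the transition maps are eventually isomorphisms and the limit is one of the $F_i$. If they are unbounded, the limit behaves toward finite groups as a free group on an infinite space does: every finite group is a quotient of it, and every epimorphism from it onto a finite group $A$ lifts to an epimorphism onto any finite group $B$ that maps onto $A$ (Lemma~\ref{lem:lifting}). The guess is correct for countable systems and for pro-$p$ groups, as we prove below. In general it is wrong.

\begin{theorem}\label{thm:main}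
Let $X$ be any uncountable subset of $\{0,1\}^{\omega}$ and let $I$ be the set of finite nonempty subsets of $X$, ordered by inclusion. There is a surjective inverse system $\{F_E,\varphi_{EE'},I\}$, with $F_E$ free profinite of rank $|E|$, such that $F=\varprojlim F_E$ satisfies
\[
\dim_{\mathbb F_2}\operatorname{Hom}(F,\mathbb Z/2)=\aleph_0,\qquad
\dim_{\mathbb F_3}\operatorname{Hom}(F,\mathbb Z/3)=|X|>\aleph_0 .
\]
Consequently $F$ is not a free profinite group on any profinite space, nor on any pointed profinite space.
\end{theorem}

The \emph{weight} of a topological space is the least cardinality of a base of its topology. For $|X|=\aleph_1$ the index set $I$ has cardinality $\aleph_1$ and, as the proof will show, the group $F$ has weight $\aleph_1$. The next theorem says that no smaller example exists. We state it, and the remaining results, for a \emph{variety} $\mathcal C$: a class of finite groups that contains a nontrivial group and is closed under isomorphism, subgroups, quotients and finite direct products. Finite groups, finite $p$-groups, finite solvable groups and finite abelian groups are examples. A profinite group $G$ is \emph{pro-$\mathcal C$} if $G/U\in\mathcal C$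 for every open normal subgroup $U$, and \emph{free pro-$\mathcal C$ groups} are defined by the universal property above, with $F$ and all target groups $G$ pro-$\mathcal C$.

\begin{theorem}\label{thm:countable}
Let $\mathcal C$ be a variety and let $F$ be the inverse limit of a surjective inverse system of free pro-$\mathcal C$ groups of finite rank, indexed by $I$. If $F$ has weight at most $\aleph_0$ (for example, if $I$ has a countable cofinal subset), then $F$ is free pro-$\mathcal C$ on a profinite space.
\end{theorem}

The construction behind Theorem~\ref{thm:main} is not tied to the primes $2$ and $3$, to the cardinal $\aleph_0$, or to the class of all finite groups.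

\begin{theorem}\label{thm:cardinals}
Let $\mathcal C$ be a variety, and let $\pi$ be a set of primes with $p\in\pi$, $q\notin\pi$ and $\mathbb Z/p,\mathbb Z/q\in\mathcal C$. Let $\kappa$ be an infinite cardinal, $\mu$ the least cardinal with $2^\mu>\kappa$, and $\kappa<\lambda\le 2^\mu$ (for example, $\lambda=\kappa^+$). Then there is a surjective inverse system of free pro-$\mathcal C$ groups of finite rank whose limit $F$ has weight $\lambda$ and satisfies, for the primes $\ell$ with $\mathbb Z/\ell\in\mathcal C$:
\begin{enumerate}
\item[(i)] $\dim\operatorname{Hom}(F,\mathbb Z/\ell)$ is infinite and at most $\kappa$ if $\ell\in\pi$;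
\item[(ii)] $\dim\operatorname{Hom}(F,\mathbb Z/\ell)=\lambda$ if $\ell\notin\pi$.
\end{enumerate}
In particular $F$ is not free pro-$\mathcal C$.
\end{theorem}

Two primes are thus enough for a counterexample. They are also necessary.

\begin{theorem}\label{thm:classification}
For a variety $\mathcal C$ the following are equivalent:
\begin{enumerate}
\item[(a)] every inverse limit of a surjective inverse system of free pro-$\mathcal C$ groups of finite rank is free pro-$\mathcal C$ on a profinite space;
\item[(b)] $\mathcal C$ consists of $p$-groups for a single prime $p$.
\end{enumerate}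
\end{theorem}

The obstruction in Theorem~\ref{thm:main} is that a free group has one rank, which every prime sees: the sets $\operatorname{Hom}(F,\mathbb Z/\ell)$ are either all finite or all of the same infinite cardinality (Lemma~\ref{lem:count}). In a surjective system each $F_i$ satisfies $\dim\operatorname{Hom}(F_i,\mathbb Z/\ell)=\operatorname{rank}F_i$ for all $\ell$, and $\operatorname{Hom}(F,\mathbb Z/\ell)$ is the directed union of these spaces. If the ranks are bounded, all the unions have the same finite dimension, the largest rank. Otherwise all of them are infinite-dimensional, and two of the dimensions can differ only if one is uncountable. The pair $(\aleph_0,\aleph_1)$ is therefore the first at which the primes can disagree, and the task is to make the finite-dimensional spaces overlap heavily at $\ell=2$ and as little as possible at $\ell=3$.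

Section~\ref{sec:prelim} collects the background. Section~\ref{sec:system} reduces the construction to a combinatorial problem about labeling finite sets, and Section~\ref{sec:tree} solves that problem with a binary tree and proves Theorems~\ref{thm:main} and~\ref{thm:cardinals}. Sections~\ref{sec:countable} and~\ref{sec:prop} prove Theorems~\ref{thm:countable} and~\ref{thm:classification}.

\section{Background on profinite groups}\label{sec:prelim}

\subsection*{Inverse limits}

\begin{lemma}\label{lem:limits}
Let $F$ be the limit of a surjective inverse system $\{F_i,\varphi_{ij},I\}$, with projections $\varphi_i\colon F\to F_i$.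
\begin{enumerate}
\item[(i)] Each $\varphi_i$ is surjective.
\item[(ii)] Every homomorphism from $F$ to a finite group factors through some $\varphi_i$, and every open subgroup of $F$ is the preimage of an open subgroup of some $F_i$.
\item[(iii)] For a prime $\ell$, the space $\operatorname{Hom}(F,\mathbb Z/\ell)$ is the direct limit of the spaces $\operatorname{Hom}(F_i,\mathbb Z/\ell)$ along the injective linear maps $h\mapsto h\varphi_{ij}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) is the standard consequence of compactness. The kernels $K_i=\ker\varphi_i$ are closed, directed downward, and have trivial intersection. If $H$ is an open subgroup of $F$, the compact set $F\setminus H$ is covered by the open sets $F\setminus K_i$, so by directedness $K_i\le H$ for some $i$. Then $H=\varphi_i^{-1}(\varphi_i(H))$, and $\varphi_i(H)$ is closed of finite index in $F_i$, hence open. Applied to the kernel of a homomorphism to a finite group, this gives the factorization in (ii). In (iii), composition with an epimorphism is injective, so by (i) the spaces $\operatorname{Hom}(F_i,\mathbb Z/\ell)$ form a directed family of subspaces of $\operatorname{Hom}(F,\mathbb Z/\ell)$,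 and by (ii) they exhaust it.
\end{proof}

We also use that a cofinal subset of $I$ is directed and gives the same limit, and that $G\cong\varprojlim G/L_i$ for every downward directed family of closed normal subgroups $L_i$ of a profinite group $G$ with trivial intersection (the natural map is injective with compact, dense image).

\subsection*{Profinite powers}

For $g$ in a profinite group $G$ there is a unique homomorphism $\widehat{\mathbb Z}\to G$ with $1\mapsto g$; the image of $s\in\widehat{\mathbb Z}$ is written $g^s$. The usual rules extend from $\mathbb Z$ by continuity:
\begin{equation}\label{eq:powers}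
g^{s+t}=g^sg^t,\qquad (g^s)^t=g^{st},\qquad (gh)^s=g^sh^s\ \text{ if } gh=hg,\qquad \psi(g^s)=\psi(g)^s
\end{equation}
for every homomorphism $\psi$. In the additive group $\mathbb Z/\ell$, the power $g^s$ is $\bar s g$, where $\bar s$ is the residue modulo $\ell$ of the $\ell$-component of $s\in\prod_\ell\mathbb Z_\ell$.

\subsection*{Free pro-$\mathcal C$ groups}

Let $\mathcal C$ be a variety. It contains the trivial group, and by Cauchy's theorem it contains $\mathbb Z/\ell$ for every prime $\ell$ dividing the order of one of its members; in particular it contains some $\mathbb Z/p$. Quotients of pro-$\mathcal C$ groups by closed normal subgroups are pro-$\mathcal C$, and so are limits of surjective systems of pro-$\mathcal C$ groups, by Lemma~\ref{lem:limits}(ii). As for any universal property, a free pro-$\mathcal C$ group on $Y$ is unique up to isomorphism.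

For a finite set $Y$ the free pro-$\mathcal C$ group $F_{\mathcal C}(Y)$ is the pro-$\mathcal C$ completion $\varprojlim\Phi/N$ of the abstract free group $\Phi$ on $Y$, where $N$ runs over the normal subgroups with $\Phi/N\in\mathcal C$; these are directed because $\Phi/(N\cap N')$ embeds in $\Phi/N\times\Phi/N'$. The image of $Y$, called a \emph{basis}, generates $F_{\mathcal C}(Y)$. If $\mathbb Z/p\in\mathcal C$, then $\operatorname{Hom}(F_{\mathcal C}(Y),\mathbb Z/p)\cong\mathbb F_p^{\,Y}$, so the \emph{rank} $|Y|$ is an invariant of the group.

By a \emph{finite quotient} of a profinite space $Y$ we mean the set $Y/R$ of blocks of a partition $R$ of $Y$ into finitely many nonempty clopen sets. These partitions are directed by refinement.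

\begin{lemma}\label{lem:free}
For every profinite space $Y$ the free pro-$\mathcal C$ group on $Y$ exists. It is the limit of the surjective inverse system formed by the groups $F_{\mathcal C}(Y/R)$ on the finite quotients of $Y$, with the transition maps induced by the maps $Y/R\to Y/R'$.
\end{lemma}

\begin{proof}
The transition maps send bases onto bases, so they are surjective, and the limit $Q$ is pro-$\mathcal C$. The continuous maps $Y\to Y/R\to F_{\mathcal C}(Y/R)$ are compatible and define a continuous map $\iota\colon Y\to Q$. The closed subgroup generated by $\iota(Y)$ projects onto every $F_{\mathcal C}(Y/R)$, so it is dense and equals $Q$; this gives uniqueness in the universal property. For existence, let $\varphi\colon Y\to G$ be continuous with $G$ pro-$\mathcal C$. For $U$ open normal in $G$, the fibers of $Y\to G/U$ form a finite clopen partition $R$, so this map factors through $Y/R$ and extends to a homomorphism $Q\to F_{\mathcal C}(Y/R)\to G/U$. By uniqueness these homomorphisms are compatible as $U$ varies, and they define $\bar\varphi\colon Q\to\varprojlim G/U=G$.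
\end{proof}

The following count is the only property of free groups that the counterexamples violate.

\begin{lemma}\label{lem:count}
Let $F$ be free pro-$\mathcal C$ on a profinite space $Y$ or on a pointed profinite space $(Y,y_0)$. As $\ell$ runs over the primes with $\mathbb Z/\ell\in\mathcal C$, the sets $\operatorname{Hom}(F,\mathbb Z/\ell)$ are either all finite or all of the same infinite cardinality.
\end{lemma}

\begin{proof}
By the universal property, $\operatorname{Hom}(F,\mathbb Z/\ell)$ is in bijection with the group $C(Y,\mathbb Z/\ell)$ of continuous maps $Y\to\mathbb Z/\ell$, or, in the pointed case, with the subgroup of index $\ell$ consisting of the maps that vanish at $y_0$. If $Y$ is finite, these sets are finite. Let $Y$ be infinite. Its set $B$ of clopen subsets separates points, so $B$ is infinite. Characteristic functions give $|B|\le|C(Y,\mathbb Z/\ell)|$. A continuous map $Y\to\mathbb Z/\ell$ is determined by the $\ell$-tuple of its fibers, which are clopen, so $|C(Y,\mathbb Z/\ell)|\le|B|^\ell=|B|$. Thus $|C(Y,\mathbb Z/\ell)|=|B|$ for all $\ell$, and a subgroup of finite index in an infinite group has the cardinality of the group.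
\end{proof}

To compare this with dimensions, recall that an infinite-dimensional vector space over a finite field has cardinality equal to its dimension.

\subsection*{Weight}

\begin{lemma}\label{lem:weight}
Let $\nu$ be an infinite cardinal.
\begin{enumerate}
\item[(i)] A profinite group has weight at most $\nu$ if and only if it has at most $\nu$ open subgroups.
\item[(ii)] Let $F$ be the limit of a surjective system of finitely generated profinite groups whose index set has a cofinal subset $J$ with $|J|\le\nu$. Then $F$ has weight at most $\nu$.
\item[(iii)] If $\nu$ is uncountable and $|\operatorname{Hom}(G,\mathbb Z/q)|=\nu$ for some prime $q$, then $G$ has weight at least $\nu$.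
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The cosets of open subgroups form a base, and each open subgroup has finitely many cosets. Conversely, an open subgroup is compact, hence a union of finitely many members of any given base, and a set of cardinality at most $\nu$ has at most $\nu$ finite subsets.

(ii) An open subgroup of index $n$ in a profinite group $G$ is a point stabilizer for a homomorphism $G\to S_n$. If $G$ is finitely generated, there are finitely many such homomorphisms for each $n$, so $G$ has countably many open subgroups. By Lemma~\ref{lem:limits}(ii), applied to the system over $J$, the group $F$ has at most $|J|\cdot\aleph_0\le\nu$ open subgroups.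

(iii) An open subgroup is the kernel of only finitely many homomorphisms to $\mathbb Z/q$, so $G$ has at least $\nu$ open subgroups. If the weight $w$ of $G$ were less than $\nu$, then (i) would bound the number of open subgroups by $\max(w,\aleph_0)<\nu$.
\end{proof}

\section{Splitting generators: from labelings to inverse systems}\label{sec:system}

Fix a set of primes $\pi$ and let $e\in\widehat{\mathbb Z}=\prod_\ell\mathbb Z_\ell$ be the element with $\ell$-component $1$ for $\ell\in\pi$ and $0$ for $\ell\notin\pi$. Then $e^2=e$, $(1-e)^2=1-e$ and $e(1-e)=0$. Every element $g$ of a profinite group splits as $g=g^e g^{1-e}$; in a finite group this is the decomposition of $g$ into its $\pi$-part and its $\pi'$-part. Abstract free groups have no such decomposition. In a free profinite group it lets a homomorphism treat the primes in $\pi$ and those outside $\pi$ differently.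

\subsection*{The smallest case}

Take $\pi=\{2\}$. Let $F$ be free profinite on $y_1,y_2$, and let $Z\cong\widehat{\mathbb Z}$ be free profinite on $z$. Define $\rho_1,\rho_2\colon F\to Z$ by
\[
\rho_1(y_1)=z,\quad \rho_1(y_2)=1;\qquad\qquad \rho_2(y_1)=z^{e},\quad \rho_2(y_2)=z^{1-e}.
\]
Both maps are onto, the second because $\rho_2(y_1y_2)=z$. Let $\chi\colon Z\to\mathbb Z/\ell$ be the homomorphism with $\chi(z)=1$, and record a homomorphism $F\to\mathbb Z/\ell$ by its values on $(y_1,y_2)$. Since $e$ has residue $1$ modulo $2$ and residue $0$ modulo $3$,
\[
\ell=2:\quad \chi\rho_1=(1,0),\ \ \chi\rho_2=(1,0);\qquad\qquad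
\ell=3:\quad \chi\rho_1=(1,0),\ \ \chi\rho_2=(0,1).
\]
The two quotients of rank one contribute the same line to $\operatorname{Hom}(F,\mathbb Z/2)$ and independent lines to $\operatorname{Hom}(F,\mathbb Z/3)$. The gain is not yet visible in $F$, where both spaces have dimension $2$: the homomorphism $(0,1)$ to $\mathbb Z/2$ is new at this level. For the gain to accumulate, the new homomorphisms must in turn be shared among many groups of rank two, and so on at every rank, compatibly with composition. We organize the bookkeeping by giving the two parts of a generator separate names.

\subsection*{Labelings}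

Let $X$ be a nonempty set and $I$ the directed poset of its finite nonempty subsets. For $E\in I$ the group $F_E$ will have a basis $\{y_x^E: x\in E\}$. The $\pi'$-part of $y^E_x$ is named by the point $x$, and the $\pi$-part by a label $v_E(x)$ from a set $V$. The map $F_E\to F_{E'}$ should send each part to the part of the same name if $F_{E'}$ has one, and to $1$ otherwise. In the example, $E=\{x_1,x_2\}$ carries the labels $*$ and $v$, both singletons carry the label $*$, and $\rho_i$ is the map to $F_{\{x_i\}}$.

We want $V$ smaller than $X$, so $v_E(x)$ has to depend on $E$; otherwise the labels, which are distinct within each $E$, would define an injection $X\to V$. This creates the difficulty. A generator $y_x^E$ must be sent to a product $ab$ of the $\pi$-part $a$ named $v_E(x)$ and the $\pi'$-part $b$ named $x$, and then its own parts are sent to $(ab)^e$ and $(ab)^{1-e}$. These are $a$ and $b$ when $a$ and $b$ commute.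

\begin{lemma}\label{lem:split}
Let $a,b$ be commuting elements of a profinite group with $a^e=a$ and $b^{1-e}=b$. Then $(ab)^e=a$ and $(ab)^{1-e}=b$.
\end{lemma}

\begin{proof}
By \eqref{eq:powers}, $a^{1-e}=a^{e(1-e)}=1$ and $b^e=b^{(1-e)e}=1$. Hence $(ab)^e=a^eb^e=a$ and $(ab)^{1-e}=a^{1-e}b^{1-e}=b$.
\end{proof}

The conclusion fails without commutation: for $\pi=\{2\}$, $a=(1\,2)$ and $b=(1\,2\,3)$ in $S_3$, the product $ab$ is a transposition, so $(ab)^{1-e}=1\neq b$. The same failure occurs for $a=y^e$, $b=z^{1-e}$ in the free profinite group on $y,z$, which maps onto $S_3$ by $y\mapsto(1\,2)$, $z\mapsto(1\,2\,3)$. So we require that $a$ and $b$, when both are present in $F_{E'}$, be parts of the same generator. This is condition (L2) below.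

\begin{definition}\label{def:labeling}
A \emph{coherent labeling} of $X$ by a set $V$ is a family of injective maps $v_E\colon E\to V$, $E\in I$, with images $V_E=v_E(E)$, such that for all $E'\subseteq E$ in $I$:
\begin{enumerate}
\item[(L1)] $V_{E'}\subseteq V_E$;
\item[(L2)] if $x\in E'$ and $v_E(x)\in V_{E'}$, then $v_E(x)=v_{E'}(x)$.
\end{enumerate}
We put $V_X=\bigcup_{E\in I}V_E$.
\end{definition}

In words: when $E'$ grows to $E$, every old label stays in use, possibly on a new point, and an old point either keeps its label or receives one that $E'$ did not use. Since $|V_E|=|E|$, the set $V_X$ is infinite when $X$ is.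

\begin{proposition}\label{prop:system}
Let $\mathcal C$ be a variety, $\pi$ a set of primes, and $(v_E)_{E\in I}$ a coherent labeling of a nonempty set $X$. There is a surjective inverse system $\{F_E,\varphi_{EE'},I\}$, with $F_E$ free pro-$\mathcal C$ of rank $|E|$, whose limit $F$ satisfies, for every prime $\ell$ with $\mathbb Z/\ell\in\mathcal C$,
\[
\dim\operatorname{Hom}(F,\mathbb Z/\ell)=
\begin{cases}
|V_X| & \text{if } \ell\in\pi,\\
|X| & \text{if } \ell\notin\pi.
\end{cases}
\]
If $X$ is uncountable and $\mathbb Z/q\in\mathcal C$ for some prime $q\notin\pi$, then $F$ has weight $|X|$.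
\end{proposition}

\begin{proof}
\emph{The groups.} Let $F_E$ be free pro-$\mathcal C$ on $\{y_x^E:x\in E\}$. For $x\in E$ and $v=v_E(x)$ put
\[
a_v^E=(y_x^E)^e,\qquad b_x^E=(y_x^E)^{1-e},\qquad\text{so that}\quad y_x^E=a^E_{v_E(x)}\,b_x^E .
\]
Since $v_E\colon E\to V_E$ is a bijection, $a_v^E$ is well defined for each $v\in V_E$. The elements $a_v^E$ and $b_x^E$ together generate $F_E$. It is convenient to set $a^E_v=1$ for $v\in V\setminus V_E$ and $b_x^E=1$ for $x\in X\setminus E$. Then $(a_v^E)^e=a_v^E$ and $(b_x^E)^{1-e}=b_x^E$ for all $v\in V$ and $x\in X$, because $e$ and $1-e$ are idempotent.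

\emph{The maps.} For $E'\subseteq E$, freeness of $F_E$ gives a homomorphism $\varphi_{EE'}\colon F_E\to F_{E'}$ with
\[
\varphi_{EE'}(y_x^E)=a^{E'}_{v_E(x)}\,b_x^{E'}\qquad(x\in E).
\]
We claim that
\begin{equation}\label{eq:claim}
\varphi_{EE'}(a_v^E)=a_v^{E'}\quad(v\in V),\qquad \varphi_{EE'}(b_x^E)=b_x^{E'}\quad(x\in X).
\end{equation}
Let $x\in E$ and $v=v_E(x)$. The elements $a_v^{E'}$ and $b_x^{E'}$ commute. Indeed, if $v\notin V_{E'}$ or $x\notin E'$, one of them is $1$; otherwise $v=v_{E'}(x)$ by (L2), and both are powers of $y_x^{E'}$. Lemma~\ref{lem:split} now gives
\[
\varphi_{EE'}(a_v^E)=\varphi_{EE'}(y_x^E)^e=(a_v^{E'}b_x^{E'})^e=a_v^{E'},\qquad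
\varphi_{EE'}(b_x^E)=(a_v^{E'}b_x^{E'})^{1-e}=b_x^{E'} .
\]
This proves \eqref{eq:claim} for $v\in V_E$ and $x\in E$. If $v\notin V_E$, then $v\notin V_{E'}$ by (L1), and both sides are $1$; if $x\notin E$, then $x\notin E'$, and both sides are $1$.

\emph{The system.} By \eqref{eq:claim}, the image of $\varphi_{EE'}$ contains all generators $a_v^{E'}$, $b_x^{E'}$ of $F_{E'}$, so $\varphi_{EE'}$ is onto. The map $\varphi_{EE}$ fixes the generators $a_v^E$, $b_x^E$, so it is the identity. For $E\supseteq E'\supseteq E''$, both $\varphi_{E'E''}\varphi_{EE'}$ and $\varphi_{EE''}$ send $a_v^E$ to $a_v^{E''}$ and $b_x^E$ to $b_x^{E''}$, so they are equal.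

\emph{Homomorphisms to $\mathbb Z/\ell$.} Let $\mathbb Z/\ell\in\mathcal C$. A homomorphism $h\colon F_E\to\mathbb Z/\ell$ is determined by its values $h(y_x^E)$, which can be prescribed arbitrarily.

Suppose $\ell\in\pi$. Then $e$ acts as $1$ on $\mathbb Z/\ell$, so $h(a^E_{v_E(x)})=h(y_x^E)$. Therefore $h\mapsto\bigl(v\mapsto h(a_v^E)\bigr)$ is an isomorphism from $\operatorname{Hom}(F_E,\mathbb Z/\ell)$ onto the space of functions $V\to\mathbb F_\ell$ supported in $V_E$. By \eqref{eq:claim}, $h'\varphi_{EE'}(a_v^E)=h'(a_v^{E'})$ for $h'\in\operatorname{Hom}(F_{E'},\mathbb Z/\ell)$, so $h'$ and $h'\varphi_{EE'}$ correspond to the same function: the transition maps are inclusions. By Lemma~\ref{lem:limits}(iii), $\operatorname{Hom}(F,\mathbb Z/\ell)$ is the union of these function spaces. By (L1) every finite subset of $V_X$ lies in some $V_E$, so the union is the space of finitely supported functions on $V_X$, of dimension $|V_X|$.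

Suppose $\ell\notin\pi$. Then $1-e$ acts as $1$ on $\mathbb Z/\ell$, so $h(b_x^E)=h(y_x^E)$ for $x\in E$, and $h\mapsto\bigl(x\mapsto h(b_x^E)\bigr)$ identifies $\operatorname{Hom}(F_E,\mathbb Z/\ell)$ with the functions $X\to\mathbb F_\ell$ supported in $E$. The second half of \eqref{eq:claim} makes the transition maps inclusions, and the union is the space of finitely supported functions on $X$, of dimension $|X|$.

\emph{Weight.} If $X$ is uncountable, then $|I|=|X|$, and $F$ has weight at most $|X|$ by Lemma~\ref{lem:weight}(ii). Since $|\operatorname{Hom}(F,\mathbb Z/q)|=|X|$, Lemma~\ref{lem:weight}(iii) gives the reverse inequality.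
\end{proof}

\section{Binary branching and the counterexamples}\label{sec:tree}

It remains to find a coherent labeling with $|V_X|<|X|$. The first attempt is to order $X$ totally and label the $k$-th point of $E$ by the number $k$. Then $V_E=\{1,\dots,|E|\}$, so (L1) holds and $V_X$ is countable. If $\mathcal C$ consists of abelian groups this is enough, since (L2) served only to make two elements commute. In general it is not, because (L2) fails: for $E=\{x_1<x_2<x_3\}$ and $E'=\{x_2,x_3\}$ the label $v_E(x_2)=2$ lies in $V_{E'}$, but $v_{E'}(x_2)=1$.

To see what to try instead, suppose all singletons carry the label $*$. Each pair $\{x,y\}$ then has one further label $c(x,y)$. By (L1), a triple $\{x,y,z\}$ uses $*$, $c(x,y)$, $c(x,z)$ and $c(y,z)$, and it has only three labels, so two of the three values of $c$ coincide. This is the behavior of the node at which two branches of a tree part, and it suggests taking the points to be branches of a binary tree and the labels to be its nodes. For the tree of finite binary words there are uncountably many branches and countably many nodes.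

Let $\mu$ be an infinite cardinal, regarded as an ordinal; for Theorem~\ref{thm:main} only $\mu=\omega$ is needed. Let $T=\bigcup_{\alpha<\mu}\{0,1\}^\alpha$ be the set of \emph{nodes}, that is, binary sequences of length less than $\mu$. For $x\ne y$ in $\{0,1\}^\mu$ let $\Delta(x,y)$ be the least ordinal at which $x$ and $y$ differ, let $x\wedge y\in T$ be the common restriction of $x$ and $y$ to $\Delta(x,y)$, and write $x<y$ if $x(\Delta(x,y))=0$. This lexicographic order is total; for transitivity, if $x<y<z$, then $\Delta(x,y)\neq\Delta(y,z)$, the three sequences agree below the smaller of these ordinals, and at it $x$ has $0$ and $z$ has $1$. For $v\in T$ and $i\in\{0,1\}$ let $[vi]$ be the set of $x\in\{0,1\}^\mu$ that extend $v$ followed by $i$. If $y\in[v0]$ and $x\in[v1]$, then $y<x$ and $y\wedge x=v$.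

Label each point of a finite set by the node at which it parts from its predecessor, and the first point, which has no predecessor, by a symbol $*\notin T$: for $E=\{x_1<\dots<x_n\}\subset\{0,1\}^\mu$ put
\begin{equation}\label{eq:treelabel}
v_E(x_1)=*,\qquad v_E(x_k)=x_{k-1}\wedge x_k\quad(2\le k\le n).
\end{equation}
Figure~\ref{fig:tree} shows an example. To compare $v_E$ with $v_{E'}$ we need a description of the labeling that does not mention predecessors, which change with $E$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (3,3) -- (1.2,2) -- (0,0);
\draw (1.2,2) -- (2.4,1) -- (1.6,0);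
\draw (2.4,1) -- (3.2,0);
\draw (3,3) -- (4.8,0);
\fill (3,3) circle (2pt) node[above] {$\emptyset$};
\fill (1.2,2) circle (2pt) node[above left] {$0$};
\fill (2.4,1) circle (2pt) node[above right] {$01$};
\node[below] at (0,0) {$x_1$};
\node[below] at (1.6,0) {$x_2$};
\node[below] at (3.2,0) {$x_3$};
\node[below] at (4.8,0) {$x_4$};
\node at (-1.2,-0.85) {label:};
\node at (0,-0.85) {$*$};
\node at (1.6,-0.85) {$0$};
\node at (3.2,-0.85) {$01$};
\node at (4.8,-0.85) {$\emptyset$};
\end{tikzpicture}
\caption{Four binary sequences $x_1=00\ldots$, $x_2=010\ldots$, $x_3=011\ldots$, $x_4=1\ldots$, drawn as branches of a tree, with the three nodes $\emptyset$, $0$, $01$ at which they part. Each such node is the label of the leftmost sequence in the right-hand subtree at that node; the leftmost sequence of all has the extra label $*$.}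
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:node}
Let $E\subset\{0,1\}^\mu$ be finite and nonempty, $x\in E$ and $v\in T$. Then $v_E(x)=v$ if and only if $E\cap[v0]\neq\emptyset$ and $x$ is the least element of $E\cap[v1]$.
\end{lemma}

\begin{proof}
Suppose $v_E(x)=v$. Then $x=x_k$ with $k\ge2$ and $v=x_{k-1}\wedge x_k$, so $x_{k-1}\in[v0]$ and $x_k\in[v1]$. Every $y\in E\cap[v1]$ satisfies $y>x_{k-1}$, hence $y\ge x_k$.

Conversely, let $y\in E\cap[v0]$ and let $x$ be the least element of $E\cap[v1]$. Then $y<x$, so $x$ has an immediate predecessor $x'$ in $E$, and $y\le x'<x$. We show that $x'$ extends $v$. If not, let $\alpha$ be the least ordinal in the domain of $v$ with $x'(\alpha)\ne v(\alpha)$. Both $y$ and $x$ extend $v$, so $\alpha$ is also the first place where $x'$ differs from $y$ and from $x$. If $x'(\alpha)=0$, then $x'<y$; if $x'(\alpha)=1$, then $x'>x$. Both contradict $y\le x'<x$. So $x'\in[v0]\cup[v1]$, and $x'\notin[v1]$ by the minimality of $x$. Hence $x'\in[v0]$ and $v_E(x)=x'\wedge x=v$.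
\end{proof}

\begin{proposition}\label{prop:tree}
For every nonempty $X\subseteq\{0,1\}^\mu$, formula \eqref{eq:treelabel} defines a coherent labeling of $X$ by $\{*\}\cup T$.
\end{proposition}

\begin{proof}
The label $*$ is carried only by $\min E$, and by Lemma~\ref{lem:node} a label $v\in T$ is carried only by $\min(E\cap[v1])$. So $v_E$ is injective. Lemma~\ref{lem:node} also shows that
\[
V_E=\{*\}\cup\{v\in T: E\cap[v0]\ne\emptyset\ \text{and}\ E\cap[v1]\neq\emptyset\},
\]
and the right-hand side grows with $E$, which is (L1). For (L2), let $x\in E'\subseteq E$ with $v_E(x)\in V_{E'}$. If $v_E(x)=*$, then $x=\min E$, so $x=\min E'$ and $v_{E'}(x)=*$. Otherwise $v=v_E(x)$ is a node in $V_{E'}$, so $E'\cap[v0]\ne\emptyset$. Moreover $x$ is the least element of $E\cap[v1]$ and lies in $E'$, so it is the least element of $E'\cap[v1]$. By Lemma~\ref{lem:node}, $v_{E'}(x)=v$.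
\end{proof}

\begin{example}
Let $E=\{x_1,x_2,x_3,x_4\}$ be as in Figure~\ref{fig:tree} and $E'=\{x_1,x_3,x_4\}$. In $E'$ the points $x_1,x_3,x_4$ have labels $*,0,\emptyset$. The point $x_2$ and the label $01$ have disappeared, and the label $0$ has moved from $x_2$ to $x_3$. Writing $y_k$ and $z_k$ for the basis elements of $F_E$ and $F_{E'}$ attached to $x_k$, the transition map of Proposition~\ref{prop:system} is
\[
y_1\mapsto z_1,\qquad y_2\mapsto a^{E'}_0=z_3^{\,e},\qquad y_3\mapsto b^{E'}_{x_3}=z_3^{\,1-e},\qquad y_4\mapsto z_4 .
\]
On $y_2,y_3$ this is the map $\rho_2$ of Section~\ref{sec:system}.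
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:system} with $\mathcal C$ the class of all finite groups, $\pi=\{2\}$, and the labeling of Proposition~\ref{prop:tree} for $\mu=\omega$. The set $V_X$ is infinite and is contained in $\{*\}\cup T$, where $T$ is the countable set of finite binary words. So $\dim\operatorname{Hom}(F,\mathbb Z/2)=\aleph_0$ and $\dim\operatorname{Hom}(F,\mathbb Z/3)=|X|$. Thus $\operatorname{Hom}(F,\mathbb Z/2)$ is countably infinite and $\operatorname{Hom}(F,\mathbb Z/3)$ is uncountable, and by Lemma~\ref{lem:count} the group $F$ is not free on a profinite space or on a pointed profinite space.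
\end{proof}

The last sentence of Proposition~\ref{prop:system}, with $q=3$, shows that this group $F$ has weight $|X|$; choosing $|X|=\aleph_1$ gives the example of weight $\aleph_1$ announced in Section~\ref{sec:intro}.

For larger cardinals the height $\mu$ of the tree must be large enough to give more than $\kappa$ branches and small enough to leave at most $\kappa$ nodes. The least $\mu$ with $2^\mu>\kappa$ does both.

\begin{proof}[Proof of Theorem~\ref{thm:cardinals}]
The cardinal $\mu$ is infinite because $2^n\le\kappa$ for finite $n$, and $\mu\le\kappa$ because $2^\kappa>\kappa$. For an ordinal $\alpha<\mu$ we have $|\alpha|<\mu$, so $2^{|\alpha|}\le\kappa$ by the minimality of $\mu$. Hence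
\[
|T|\le\sum_{\alpha<\mu}2^{|\alpha|}\le\mu\cdot\kappa=\kappa .
\]
Since $\lambda\le2^\mu$, there is $X\subseteq\{0,1\}^\mu$ with $|X|=\lambda$. Apply Proposition~\ref{prop:system} to $\mathcal C$, $\pi$ and the labeling of Proposition~\ref{prop:tree}. The set $V_X$ is infinite and $|V_X|\le|T|+1\le\kappa$, which gives (i), while (ii) holds because $|X|=\lambda$. As $\lambda>\kappa$ is uncountable and $\mathbb Z/q\in\mathcal C$ with $q\notin\pi$, the weight of $F$ is $\lambda$. Finally, $\operatorname{Hom}(F,\mathbb Z/p)$ is infinite of cardinality at most $\kappa$, and $\operatorname{Hom}(F,\mathbb Z/q)$ has cardinality $\lambda>\kappa$, so $F$ is not free pro-$\mathcal C$ by Lemma~\ref{lem:count}. The value $\lambda=\kappa^+$ is admissible since $2^\mu>\kappa$.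
\end{proof}

\section{Lifting properties and countable weight}\label{sec:countable}

The positive results have a common pattern. The limit $F$ inherits a lifting property from the groups $F_i$; a free group on a suitable space has the same property, being itself such a limit; and under an extra hypothesis the property determines the group up to isomorphism.

Let $\mathcal C$ be a variety and $P$ a pro-$\mathcal C$ group. A \emph{finite lifting problem} for $P$ is a pair of epimorphisms $\alpha\colon P\to A$ and $\beta\colon B\to A$ with $A,B\in\mathcal C$. A \emph{solution} is a homomorphism $\gamma\colon P\to B$ with $\beta\gamma=\alpha$. We use two standard facts, where $d(B)$ is the least number of generators of $B$.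

\begin{itemize}
\item \emph{Gasch\"utz's lemma} \cite[Prop.~2.5.4]{RZ}. Let $\beta\colon B\to A$ be an epimorphism of finite groups, let $n\ge d(B)$, and let $a_1,\dots,a_n$ generate $A$. Then there are $b_1,\dots,b_n$ that generate $B$ and satisfy $\beta(b_k)=a_k$ for all $k$.
\item \emph{Hopf property} \cite[Prop.~2.5.2]{RZ}. Every surjective endomorphism of a finitely generated profinite group is an isomorphism.
\end{itemize}

\begin{lemma}\label{lem:lifting}
Let $F$ be the limit of a surjective inverse system $\{F_i,\varphi_{ij},I\}$ of free pro-$\mathcal C$ groups of finite ranks $r_i$.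
\begin{enumerate}
\item[(i)] Every finite lifting problem for $F$ has a solution.
\item[(ii)] If the ranks $r_i$ are unbounded, every finite lifting problem for $F$ has a surjective solution.
\item[(iii)] If the ranks $r_i$ are bounded, then $F\cong F_{i_0}$ for some $i_0\in I$.
\end{enumerate}
\end{lemma}

\begin{proof}
First, $i\succeq j$ implies $r_i\ge r_j$, because $\operatorname{Hom}(F_j,\mathbb Z/p)$ embeds in $\operatorname{Hom}(F_i,\mathbb Z/p)$ for a prime $p$ with $\mathbb Z/p\in\mathcal C$.

Let $(\alpha,\beta)$ be a finite lifting problem. By Lemma~\ref{lem:limits}(ii), $\alpha=\alpha_i\varphi_i$ for some $i$ and some epimorphism $\alpha_i\colon F_i\to A$, and then the same holds for all larger indices. Let $y_1,\dots,y_{r_i}$ be a basis of $F_i$, and choose $b_k\in B$ with $\beta(b_k)=\alpha_i(y_k)$. The homomorphism $\gamma_i\colon F_i\to B$ with $y_k\mapsto b_k$ satisfies $\beta\gamma_i=\alpha_i$, since the two sides agree on the basis, and $\gamma=\gamma_i\varphi_i$ is a solution. This proves (i).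

If the ranks are unbounded, pick $j$ with $r_j\ge d(B)$ and replace $i$ by an upper bound of $i$ and $j$, so that $r_i\ge d(B)$. The elements $\alpha_i(y_k)$ generate $A$, so by Gasch\"utz's lemma the $b_k$ can be chosen to generate $B$. Then $\gamma_i$ is onto, and so is $\gamma$ by Lemma~\ref{lem:limits}(i). This proves (ii).

For (iii), choose $i_0$ with $r_{i_0}$ maximal. For $i\succeq i_0$ we have $r_i=r_{i_0}$, so $F_i\cong F_{i_0}$, and the epimorphism $\varphi_{ii_0}$ is an isomorphism by the Hopf property. The indices $i\succeq i_0$ are cofinal, so $F\cong F_{i_0}$.
\end{proof}

Taking $A$ trivial in (ii) shows that every group in $\mathcal C$ is a quotient of $F$. The next lemma is Iwasawa's back-and-forth argument. Surjectivity of the solutions is what turns a quotient of one group into an isomorphic quotient of the other.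

\begin{lemma}\label{lem:backforth}
Let $F$ and $G$ be pro-$\mathcal C$ groups of weight at most $\aleph_0$ for which every finite lifting problem has a surjective solution. Then $F\cong G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:weight}(i), the open normal subgroups of $F$ and of $G$ can be listed as $U_1,U_2,\dots$ and $W_1,W_2,\dots$, with repetitions if necessary. We construct descending chains of open normal subgroups $N_0\ge N_1\ge\cdots$ of $F$ and $M_0\ge M_1\ge\cdots$ of $G$, and isomorphisms $\theta_n\colon F/N_n\to G/M_n$ such that $\theta_{n+1}$ induces $\theta_n$, with $N_{2k-1}\le U_k$ and $M_{2k}\le W_k$ for all $k\ge1$. Start with $N_0=F$ and $M_0=G$.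

Let $n=2k-2$ and suppose $\theta_n$ is given. Put $N_{n+1}=N_n\cap U_k$. Consider the lifting problem for $G$ formed by $\alpha\colon G\to G/M_n\to F/N_n$, where the second arrow is $\theta_n^{-1}$, and the projection $\beta\colon F/N_{n+1}\to F/N_n$; the two finite groups lie in $\mathcal C$ because $F$ is pro-$\mathcal C$. Let $\gamma\colon G\to F/N_{n+1}$ be a surjective solution and $M_{n+1}=\ker\gamma$. Then $M_{n+1}\le\ker\alpha=M_n$, the map $\gamma$ induces an isomorphism $G/M_{n+1}\to F/N_{n+1}$, and its inverse $\theta_{n+1}$ induces $\theta_n$ because $\beta\gamma=\alpha$. For $n=2k-1$ exchange the roles: put $M_{n+1}=M_n\cap W_k$, solve the lifting problem for $F$ formed by $F\to F/N_n\to G/M_n$ and $G/M_{n+1}\to G/M_n$, let $N_{n+1}$ be the kernel of a surjective solution, and let $\theta_{n+1}$ be the isomorphism it induces.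

Both chains have trivial intersection, so $F\cong\varprojlim F/N_n\cong\varprojlim G/M_n\cong G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
If $I$ has a countable cofinal subset, then $F$ has weight at most $\aleph_0$ by Lemma~\ref{lem:weight}(ii). So assume that the weight is at most $\aleph_0$. If the ranks are bounded, $F$ is free pro-$\mathcal C$ of finite rank by Lemma~\ref{lem:lifting}(iii). Suppose they are unbounded.

Let $Y=\mathbb N\cup\{\infty\}$ be the one-point compactification of $\mathbb N$ and $G$ the free pro-$\mathcal C$ group on $Y$. Let $Y_n=\{0,\dots,n-1,\infty\}$ be the quotient of $Y$ in which all points $m\ge n$ are identified with $\infty$. In a finite clopen partition of $Y$ the block of $\infty$ contains all $m\ge n$ for some $n$, so the $Y_n$ are cofinal among the finite quotients of $Y$. By Lemma~\ref{lem:free}, $G=\varprojlim F_{\mathcal C}(Y_n)$, a countable surjective system with ranks $n+1$. So $G$ has weight at most $\aleph_0$ by Lemma~\ref{lem:weight}(ii), and both $F$ and $G$ have surjective solutions to all finite lifting problems by Lemma~\ref{lem:lifting}(ii). By Lemma~\ref{lem:backforth}, $F\cong G$.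
\end{proof}

\begin{remark}
Countability enters in Lemma~\ref{lem:backforth}: after $\omega$ steps the quotients $F/\bigcap N_n$ are in general infinite, and the hypothesis gives no way to continue. The lemma fails for weight $\aleph_1$. Let $F$ be the group of Theorem~\ref{thm:main} with $|X|=\aleph_1$, and let $G$ be free profinite on the one-point compactification $Y$ of a discrete set $D$ with $|D|=\aleph_1$. The quotients of $Y$ that collapse the complement of a finite subset of $D$ to a point are cofinal, and $|C(Y,\mathbb Z/2)|=\aleph_1$, so $G$ has weight $\aleph_1$ by Lemma~\ref{lem:weight}(ii) and (iii). Both groups satisfy the conclusion of Lemma~\ref{lem:lifting}(ii), but $G$ is free and $F$ is not.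
\end{remark}

\section{Varieties of $p$-groups}\label{sec:prop}

For pro-$p$ groups a different rigidity replaces countability. A homomorphism of pro-$p$ groups is onto as soon as it is onto modulo Frattini subgroups, so solutions need not be surjective at each step. This allows the lifting to be continued transfinitely, and leaves a single cardinal, $\dim\operatorname{Hom}(F,\mathbb F_p)$, as the only invariant.

Call a pro-$\mathcal C$ group $P$ \emph{projective} if for every epimorphism $G\to H$ of pro-$\mathcal C$ groups every homomorphism $P\to H$ lifts to a homomorphism $P\to G$. The first lemma holds for any variety.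

\begin{lemma}\label{lem:projective}
If every finite lifting problem for a pro-$\mathcal C$ group $P$ has a solution, then $P$ is projective.
\end{lemma}

\begin{proof}
Let $G$ be pro-$\mathcal C$, $K$ a closed normal subgroup, and $\varphi\colon P\to G/K$ a homomorphism. Consider the pairs $(L,\psi)$ where $L\le K$ is closed and normal in $G$ and $\psi\colon P\to G/L$ lifts $\varphi$; the pair $(K,\varphi)$ is one. Put $(L',\psi')\ge(L,\psi)$ if $L'\le L$ and $\psi'$ lifts $\psi$. A nonempty chain $(L_i,\psi_i)$ has an upper bound: $G/\bigcap L_i\cong\varprojlim G/L_i$, and the compatible maps $\psi_i$ define a homomorphism to this limit. By Zorn's lemma there is a maximal pair $(L,\psi)$, and we must show $L=1$.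

Suppose $L\ne1$, and choose an open normal subgroup $U$ of $G$ with $L\not\le U$. We lift $\psi$ to $G/(L\cap U)$. The group $G/L$ may be infinite, so we first reduce to finite groups by means of the natural map to a fiber product,
\[
G/(L\cap U)\longrightarrow G/L\times_{G/LU}G/U .
\]
It is injective, since $G\to G/L\times G/U$ has kernel $L\cap U$. It is surjective: if $gLU=hLU$, write $g^{-1}h=mu$ with $m\in L$, $u\in U$; then $gm=hu^{-1}$ maps to $(gL,hU)$. A continuous bijection of compact Hausdorff groups, it is an isomorphism. Let $A$ be the image of the composite $P\to G/L\to G/LU$ and let $B$ be the preimage of $A$ in $G/U$. Both are subgroups of finite quotients of $G$, so they lie in $\mathcal C$, and $P\to A$, $B\to A$ form a finite lifting problem. A solution $\gamma\colon P\to B\le G/U$ agrees with $\psi$ modulo $LU$, so $(\psi,\gamma)$ maps $P$ into the fiber product and defines a lift $\psi'\colon P\to G/(L\cap U)$ of $\psi$. Since $L\cap U\ne L$, the pair $(L\cap U,\psi')$ contradicts maximality.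
\end{proof}

Now let $P$ be a pro-$p$ group. Its \emph{Frattini subgroup} $\Phi(P)$ is the intersection of the maximal open subgroups. Maximal subgroups of finite $p$-groups are normal of index $p$, so $\Phi(P)$ is also the intersection of the kernels of all homomorphisms $P\to\mathbb F_p$. We need two properties.

\begin{enumerate}
\item[($\Phi$1)] \emph{If $H$ is a closed subgroup with $H\Phi(P)=P$, then $H=P$.} A proper closed subgroup lies in a proper open subgroup, hence in a maximal open subgroup, which also contains $\Phi(P)$.
\item[($\Phi$2)] \emph{If $(h_j)_{j\in J}$ is a basis of $\operatorname{Hom}(P,\mathbb F_p)$, then $(h_j)\colon P\to\mathbb F_p^{\,J}$ induces an isomorphism $P/\Phi(P)\cong\mathbb F_p^{\,J}$.} The kernel is $\Phi(P)$. For finite $J_0\subseteq J$ the map $P\to\mathbb F_p^{\,J_0}$ is onto, since a nonzero functional vanishing on its image would be a linear relation among the $h_j$. So the image in the product $\mathbb F_p^{\,J}$ is dense, and it is compact.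
\end{enumerate}

\begin{lemma}\label{lem:frattini}
Let $\mathcal C$ be a variety of $p$-groups, and let $P$ and $Q$ be projective pro-$\mathcal C$ groups with $\dim\operatorname{Hom}(P,\mathbb F_p)=\dim\operatorname{Hom}(Q,\mathbb F_p)$. Then $P\cong Q$.
\end{lemma}

\begin{proof}
Both groups are pro-$p$, and ($\Phi$2) gives an isomorphism $\theta\colon P/\Phi(P)\to Q/\Phi(Q)$. Since $P$ is projective, the composite $P\to P/\Phi(P)\to Q/\Phi(Q)$ lifts to $f\colon P\to Q$. Then $f(P)\Phi(Q)=Q$, so $f$ is onto by ($\Phi$1); and $\ker f\le\Phi(P)$, because $\theta$ is injective. Since $Q$ is projective, the identity of $Q$ lifts along $f$ to $s\colon Q\to P$ with $fs=\mathrm{id}_Q$. The map $s$ is injective. For $x\in P$ the element $x\,s(f(x))^{-1}$ lies in $\ker f\le\Phi(P)$, so $\Phi(P)s(Q)=P$, and $s$ is onto by ($\Phi$1). Thus $s$ is a continuous bijective homomorphism of compact Hausdorff groups, hence an isomorphism.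
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
(a)$\Rightarrow$(b). Suppose (b) fails. Since $\mathcal C$ contains a nontrivial group, at least two primes $p\neq q$ divide orders of groups in $\mathcal C$, and then $\mathbb Z/p,\mathbb Z/q\in\mathcal C$. Theorem~\ref{thm:cardinals} with $\pi=\{p\}$, $\kappa=\aleph_0$ and $\lambda=\aleph_1$ gives a limit that is not free pro-$\mathcal C$, so (a) fails.

(b)$\Rightarrow$(a). Let $\mathcal C$ consist of $p$-groups; then $\mathbb Z/p\in\mathcal C$. Let $F$ be the limit of a surjective system of free pro-$\mathcal C$ groups of finite rank, and let $m=\dim\operatorname{Hom}(F,\mathbb F_p)$. Let $Y$ be a discrete space with $m$ points if $m$ is finite, and the one-point compactification $D\cup\{\infty\}$ of a discrete space $D$ of cardinality $m$ if $m$ is infinite. Let $Q$ be the free pro-$\mathcal C$ group on $Y$. By Lemma~\ref{lem:free}, $Q$ is also the limit of a surjective system of free pro-$\mathcal C$ groups of finite rank, so $F$ and $Q$ are both projective by Lemmas~\ref{lem:lifting}(i) and~\ref{lem:projective}.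

By the universal property, $\operatorname{Hom}(Q,\mathbb F_p)\cong C(Y,\mathbb F_p)$ as vector spaces. For finite $m$ this space has dimension $m$. For infinite $m$, a map $Y\to\mathbb F_p$ is continuous exactly when it takes its value at $\infty$ at all but finitely many points of $D$, so $C(Y,\mathbb F_p)$ is the direct sum of the constants and the finitely supported functions on $D$, of dimension $1+m=m$. By Lemma~\ref{lem:frattini}, $F\cong Q$, so $F$ is free pro-$\mathcal C$ on $Y$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{RZ}
Luis Ribes and Pavel Zalesskii, \emph{Profinite Groups},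
\texttt{http://\allowbreak dspace.\allowbreak kottakkalfarookcollege.\allowbreak edu.\allowbreak in:8001/\allowbreak jspui/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 6930/\allowbreak 1/\allowbreak Profinite\%20Groups.pdf}.

\end{thebibliography}
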